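\title{Analytic content and the self-commutator of multiplication by $z$ on the Bergman space}

\begin{abstract}
Let $G$ be a bounded open subset of the plane and let $T_z$ be multiplication by $z$ on the Bergman space $A^2(G)$. We prove that $\|[T_z^*,T_z]\|\le\frac12\lambda(G)^2\le \mathrm{Area}(G)/2\pi$, where $\lambda(G)$ is the uniform distance from $\bar z$ to the bounded analytic functions on $G$. This confirms a conjectured improvement of Putnam's inequality by the factor $\frac12$ for finitely connected domains. The proof adds two estimates with complementary weights, one from a direct approximation and one from a Hardy inequality. Equality in the area bound holds exactly for disks with a set of capacity zero removed. The method extends to bounded analytic symbols and to weights $e^{-\psi}$ with $\psi$ subharmonic.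
\end{abstract}

\section{The question and the results}

Let $G\subset\mathbb C$ be a bounded nonempty open set, $dA$ area measure, and $|G|$ the area of $G$. The Bergman space $A^2(G)$ consists of the analytic functions $f$ on $G$ with $\|f\|^2=\int_G|f|^2\,dA<\infty$. It is a closed subspace of $L^2(G)$, because the mean value inequality turns $L^2$ convergence of analytic functions into locally uniform convergence. Since $G$ is bounded, $T_zf=zf$ defines a bounded operator on $A^2(G)$.

The self-commutator $[T^*,T]=T^*T-TT^*$ of an operator $T$ measures how far $T$ is from being normal, and $T$ is called \emph{hyponormal} if $[T^*,T]\ge0$. On $L^2(G)$, multiplication by $z$ is normal, with adjoint multiplication by $\bar z$. On $A^2(G)$ the adjoint is $T_z^*f=P(\bar zf)$, where $P$ is the orthogonal projection of $L^2(G)$ onto $A^2(G)$, and so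
\begin{equation}\label{eq:E}
E(f):=\langle[T_z^*,T_z]f,f\rangle=\|\bar zf\|^2-\|P(\bar zf)\|^2=\operatorname{dist}\bigl(\bar zf,A^2(G)\bigr)^2 .
\end{equation}
Thus $T_z$ is hyponormal, $\|[T_z^*,T_z]\|=\sup_{\|f\|=1}E(f)$, and this norm measures how far the functions $\bar zf$ can be from analytic.

How large can the norm be in terms of the size of $G$? If $G$ is replaced by $aG+b$ with $a\ne0$, the substitution $f\mapsto af(a\,\cdot+b)$ shows that the new operator is unitarily equivalent to $aT_z+b$, so the norm of the self-commutator is multiplied by $|a|^2$. It scales like area. Putnam's inequality states that every hyponormal operator $T$ satisfies $\|[T^*,T]\|\le\mathrm{Area}(\operatorname{sp}T)/\pi$. The spectrum of $T_z$ is $\overline G$: the operator $T_z-\mu$ is invertible for $\mu\notin\overline G$, and for $\mu\in G$ its range does not contain $1$. When $\partial G$ has zero area, Putnam's inequality therefore gives $\|[T_z^*,T_z]\|\le|G|/\pi$. On the unit disk $\mathbb D$, however, the norm is $\frac12=|\mathbb D|/2\pi$ (Section~\ref{sec:disk}), half of this bound.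 One expects the disk to be extremal among sets of given area, and this leads to the following question, stated as Conjecture~4.1 in \cite{SP}. Recall that a domain (connected open set) $G$ is \emph{finitely connected} if its complement in the Riemann sphere $\widehat{\mathbb C}$ has finitely many components.

\medskip
\noindent\emph{Is $\|[T_z^*,T_z]\|\le|G|/2\pi$ for every bounded finitely connected domain $G$ whose boundary has zero area?}
\medskip

Olsen and Reguera proved this inequality for simply connected $G$. We show that the answer is yes, and that neither finite connectivity nor the condition on $\partial G$ is needed. Let $H^\infty(G)$ be the space of bounded analytic functions on $G$. The \emph{analytic content} of $G$ is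
\[
\lambda(G)=\inf_{h\in H^\infty(G)}\ \sup_{z\in G}|\bar z-h(z)| ,
\]
the uniform counterpart of the distance in \eqref{eq:E}.

\begin{theorem}\label{thm:main}
Let $G\subset\mathbb C$ be a bounded nonempty open set. Then on $A^2(G)$
\[
\|[T_z^*,T_z]\|\le\tfrac12\lambda(G)^2\le\frac{|G|}{2\pi}.
\]
\end{theorem}

The disk gives equality throughout, so the constants are sharp. The middle term can be far smaller than the right one.

\begin{example}
Let $G=\{r<|z|<1\}$ with $0<r<1$, and $h(z)=r/z$. For $|z|=s$ we have $|\bar z-h(z)|=|s-r/s|$, and $s-r/s$ increases from $r-1$ to $1-r$ on $[r,1]$. Hence $\frac12\lambda(G)^2\le\frac12(1-r)^2$, while $|G|/2\pi=\frac12(1-r)(1+r)$. For a thin annulus the first bound is quadratic in the width and the second is linear.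
\end{example}

To describe the cases of equality we need a notion of small set. Let $W^{1,2}$ be the Sobolev space of $L^2$ functions whose first distributional derivatives lie in $L^2$, with norm $(\|u\|^2+\|\nabla u\|^2)^{1/2}$. A relatively closed subset $N$ of an open disk $D$ has \emph{capacity zero} if for each compact $K\subset N$ there are $\chi_n\in C_c^\infty(D)$ with $0\le\chi_n\le1$, $\chi_n=1$ in a neighborhood of $K$, and $\chi_n\to0$ in $W^{1,2}$. By a standard fact, in the plane this is the same as logarithmic capacity zero; we use only the definition just given.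

\begin{theorem}\label{thm:eq}
For a bounded nonempty open set $G$, the equality $\|[T_z^*,T_z]\|=|G|/2\pi$ holds if and only if $G=D\setminus N$, where $D$ is an open disk and $N$ is a relatively closed subset of $D$ of capacity zero. If $G$ is a finitely connected domain, equality holds if and only if $G$ is a disk with at most finitely many points removed.
\end{theorem}

The method applies to other symbols and to weighted spaces. A real function $\psi\in C^2(G)$ is subharmonic if $\Delta\psi\ge0$.

\begin{theorem}\label{thm:weight}
Let $G\subset\mathbb C$ be open, $\psi\in C^2(G)$ real and subharmonic, $A^2_\psi$ the space of analytic functions in $L^2(G,e^{-\psi}dA)$, $\phi\in H^\infty(G)$, and $T_\phi$ multiplication by $\phi$ on $A^2_\psi$. Then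
\[
\|[T_\phi^*,T_\phi]\|\le\tfrac12\operatorname{dist}_{L^\infty(G)}\bigl(\bar\phi,H^\infty(G)\bigr)^2 .
\]
If $G$ is connected, the right side is at most $\mathrm{Area}(\phi(G))/2\pi$, the area of the image being counted without multiplicity. The constants are sharp $(\psi=0$, $\phi=z$, $G=\mathbb D)$.
\end{theorem}

Section~\ref{sec:disk} shows the idea on the disk. Sections~\ref{sec:dual}--\ref{sec:area} prove Theorem~\ref{thm:main}, Section~\ref{sec:eq} proves Theorem~\ref{thm:eq}, and Section~\ref{sec:weight} proves Theorem~\ref{thm:weight}. Throughout, $\partial=\frac12(\partial_x-i\partial_y)$ and $\bar\partial=\frac12(\partial_x+i\partial_y)$, so that $\Delta=4\partial\bar\partial$ and $\overline{\partial u}=\bar\partial\bar u$; for analytic $f$, $\bar\partial f=0$ and $\partial f=f'$. We write $|\nabla u|^2=|u_x|^2+|u_y|^2$, also for complex $u$. Integrals are taken with respect to $dA$ unless indicated, and $\|\cdot\|$, $\langle\cdot,\cdot\rangle$ refer to unweighted $L^2$.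

\section{The disk: two bounds with complementary weights}\label{sec:disk}

On $\mathbb D$ the monomials form an orthogonal basis of $A^2(\mathbb D)$, with $\|z^n\|^2=\pi/(n+1)$. For $n,m\ge0$ we have $\langle\bar zz^n,z^m\rangle=\langle z^n,z^{m+1}\rangle$, which vanishes unless $m=n-1$. Hence $T_z^*z^n=\frac{n}{n+1}z^{n-1}$ for $n\ge1$ and $T_z^*1=0$, and
\[
[T_z^*,T_z]z^n=\Bigl(\frac{n+1}{n+2}-\frac n{n+1}\Bigr)z^n=\frac{1}{(n+1)(n+2)}\,z^n .
\]
The largest eigenvalue is $\frac12$, at $n=0$. So the norm is $\frac12$ on $\mathbb D$, and $|D|/2\pi$ on any disk $D$ by scaling.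

We now recover the bound $\frac12$ in a form that can survive on a general set. Put $w=1-|z|^2$. For $f=\sum a_nz^n\in A^2(\mathbb D)$, the monomials being orthogonal for radial weights, we find
\begin{gather*}
E(f)=\sum_n\frac{\pi|a_n|^2}{(n+1)^2(n+2)},\\
\int|z|^2|f|^2=\sum_n\frac{\pi|a_n|^2}{n+2},\qquad
\int w|f|^2=\sum_n\frac{\pi|a_n|^2}{(n+1)(n+2)} .
\end{gather*}
Comparing term by term,
\begin{equation}\label{eq:two}
E(f)\le\int|z|^2|f|^2\qquad\text{and}\qquad E(f)\le\int(1-|z|^2)|f|^2 .
\end{equation}
Each weight has supremum $1$, so bounding a weight by its supremum gives only $E(f)\le\|f\|^2$, which is Putnam's bound for the disk. But the first weight is small where the second is large, and their sum is $1$. Adding the two inequalities gives $2E(f)\le\|f\|^2$, and nothing is lost, since both are equalities for $f=1$.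

The first inequality in \eqref{eq:two} says only that the distance from $\bar zf$ to $A^2$ is at most $\|\bar zf\|$. To see where the second comes from, let $v_n=z^nw/(n+1)$. This function vanishes on the unit circle, solves $-\partial\bar\partial v_n=z^n$, and satisfies
\[
\bar zz^n=\frac n{n+1}z^{n-1}-\partial v_n ,\qquad E(z^n)=\int z^n\,\overline{v_n}=\frac1{n+1}\int w|z^n|^2 .
\]
So the non-analytic part of $\bar zf$ is $-\partial v$, where $v$ solves the Dirichlet problem $-\partial\bar\partial v=f$, and the weight $w=v_0$ is the solution for $f=1$.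

On a general set there is no orthogonal basis of monomials. The next two sections prove both inequalities without one, with $\bar z$ replaced by $\gamma=\bar z-h$ for $h\in H^\infty(G)$ and with $1-|z|^2$ replaced by $\sup|\gamma|^2-|\gamma|^2$.

\section{A dual formula for the distance}\label{sec:dual}

The second inequality in \eqref{eq:two} does not come from a visible analytic approximant to $\bar zf$. We compute the distance by duality instead, and for this we need a supply of functions orthogonal to $A^2(G)$. We use Weyl's lemma: if $\Omega\subset\mathbb C$ is open and $k\in L^1_{\mathrm{loc}}(\Omega)$ satisfies $\int k\,\bar\partial u=0$ for all $u\in C_c^\infty(\Omega)$, then $k$ agrees almost everywhere with an analytic function.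

\begin{lemma}\label{lem:dual}
Let $G$ be bounded and open. For $f\in A^2(G)$,
\begin{equation}\label{eq:dual}
E(f)=\sup_{0\ne u\in C_c^\infty(G)}\frac{\bigl|\int_Gf\bar u\bigr|^2}{\|\partial u\|^2}.
\end{equation}
\end{lemma}

\begin{proof}
For $k\in L^2(G)$ and $u\in C_c^\infty(G)$ we have $\langle k,\partial u\rangle=\int k\,\bar\partial\bar u$. If $k$ is analytic this vanishes, by integration by parts; if it vanishes for all $u$, then $k\in A^2(G)$ by Weyl's lemma. So the orthogonal complement of the subspace $V=\{\partial u:u\in C_c^\infty(G)\}$ is $A^2(G)$, and $V$ is dense in $A^2(G)^\perp$. The distance from $g\in L^2(G)$ to $A^2(G)$ is the norm of $(I-P)g$, which is the supremum of $|\langle g,k\rangle|/\|k\|$ over nonzero $k\in A^2(G)^\perp$, hence over nonzero $k\in V$. Take $g=\bar zf$. Since $\bar\partial(\bar zf)=f$,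
\[
\langle\bar zf,\partial u\rangle=\int\bar zf\,\bar\partial\bar u=-\int f\bar u .
\]
Finally, $\partial u\ne0$ when $u\neq0$, because $\partial u=0$ makes $\bar u$ an entire function with compact support.
\end{proof}

The denominator in \eqref{eq:dual} is a Dirichlet integral. The parallelogram law gives $|\partial u|^2+|\bar\partial u|^2=\frac12|\nabla u|^2$ pointwise, and two integrations by parts give $\|\partial u\|^2=-\int\bar u\,\partial\bar\partial u=\|\bar\partial u\|^2$. Hence
\begin{equation}\label{eq:dir}
\|\partial u\|^2=\tfrac14\int|\nabla u|^2,\qquad u\in C_c^\infty(\mathbb C).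
\end{equation}
For real $u$ one has $|\partial u|^2=\frac14|\nabla u|^2$ even pointwise.

\section{A Hardy inequality and the bound by analytic content}\label{sec:hardy}

Which weights $w$ satisfy $E(f)\le\int w|f|^2$? The following heuristic, which is not used in the proof, suggests the answer. If $\partial G$ is smooth, \eqref{eq:dual} is the energy $\iint g(z,\zeta)f(\zeta)\overline{f(z)}$, where $g$ is the Green function of $-\partial\bar\partial$, which is symmetric and positive. The inequality $2|f(z)f(\zeta)|\le|f(z)|^2+|f(\zeta)|^2$ bounds the energy by $\int v_0|f|^2$, where $v_0$ solves $-\partial\bar\partial v_0=1$ with zero boundary values, and by the maximum principle $v_0\le w$ for every positive $w$ with $-\partial\bar\partial w\ge1$. So every such $w$ should work. On an arbitrary open set we avoid the Green function: by \eqref{eq:dual} and the Cauchy--Schwarz inequality it is enough to bound $\int|u|^2/w$ by $\|\partial u\|^2$, and this follows from an identity.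

\begin{lemma}\label{lem:hardy}
Let $\Omega\subset\mathbb C$ be open and let $w\in C^2(\Omega)$ be positive. For every $u\in C_c^1(\Omega)$,
\begin{equation}\label{eq:id}
\frac14\int|\nabla u|^2=\frac14\int w^2\Bigl|\nabla\Bigl(\frac uw\Bigr)\Bigr|^2+\int\frac{-\partial\bar\partial w}{w}\,|u|^2 .
\end{equation}
In particular, if $-\partial\bar\partial w\ge1$ on $\Omega$, then
\begin{equation}\label{eq:hardy}
\int\frac{|u|^2}{w}\le\|\partial u\|^2,\qquad u\in C_c^\infty(\Omega).
\end{equation}
\end{lemma}

\begin{proof}
Each term of \eqref{eq:id} is the sum of the corresponding terms for $\operatorname{Re}u$ and $\operatorname{Im}u$, so let $u$ be real. Write $u=w\eta$ with $\eta\in C_c^1(\Omega)$. Then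
\begin{align*}
|\nabla u|^2&=w^2|\nabla\eta|^2+2w\eta\,\nabla w\cdot\nabla\eta+\eta^2|\nabla w|^2,\\
\operatorname{div}(\eta^2w\nabla w)&=2w\eta\,\nabla w\cdot\nabla\eta+\eta^2|\nabla w|^2+\eta^2w\,\Delta w .
\end{align*}
The vector field $\eta^2w\nabla w$ is $C^1$ with compact support, so its divergence has integral zero. Subtracting, $\int|\nabla u|^2=\int w^2|\nabla\eta|^2-\int\eta^2w\,\Delta w$. Since $\eta^2w=u^2/w$ and $\Delta=4\partial\bar\partial$, this is \eqref{eq:id}. Inequality \eqref{eq:hardy} follows by \eqref{eq:dir}.
\end{proof}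

It remains to see that the weight complementary to $|\bar z-h|^2$ is admissible. If $\gamma$ is a complex harmonic function, then $\partial\bar\partial\gamma=\partial\bar\partial\bar\gamma=0$, and the product rule leaves only the cross terms:
\begin{equation}\label{eq:harm}
\partial\bar\partial|\gamma|^2=\partial\gamma\,\bar\partial\bar\gamma+\bar\partial\gamma\,\partial\bar\gamma=|\partial\gamma|^2+|\bar\partial\gamma|^2 .
\end{equation}

\begin{proposition}\label{prop:content}
Let $G$ be bounded and open, $h\in H^\infty(G)$, $\gamma=\bar z-h$ and $\rho=\sup_G|\gamma|$. Then $E(f)\le\frac12\rho^2\|f\|^2$ for all $f\in A^2(G)$. Consequently $\|[T_z^*,T_z]\|\le\frac12\lambda(G)^2$.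
\end{proposition}

\begin{proof}
Since $h$ is bounded, $hf\in A^2(G)$, and \eqref{eq:E} gives the first bound
\begin{equation}\label{eq:first}
E(f)\le\|\bar zf-hf\|^2=\int_G|\gamma|^2|f|^2 .
\end{equation}
Fix $\varepsilon>0$ and put $w=\rho^2+\varepsilon-|\gamma|^2$; the role of $\varepsilon$ is to keep $w$ positive. The function $\gamma$ is harmonic with $\bar\partial\gamma=1$ and $\partial\gamma=-h'$, so \eqref{eq:harm} gives $-\partial\bar\partial w=1+|h'|^2\ge1$. By the Cauchy--Schwarz inequality and \eqref{eq:hardy}, for $u\in C_c^\infty(G)$,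
\[
\Bigl|\int f\bar u\Bigr|^2\le\int w|f|^2\int\frac{|u|^2}{w}\le\|\partial u\|^2\int w|f|^2 ,
\]
and Lemma~\ref{lem:dual} gives the second bound $E(f)\le\int_Gw|f|^2$. Adding it to \eqref{eq:first},
\[
2E(f)\le\int_G\bigl(|\gamma|^2+w\bigr)|f|^2=(\rho^2+\varepsilon)\|f\|^2 .
\]
Let $\varepsilon\to0$, and then take the infimum over $h$.
\end{proof}

All integrations by parts involve compactly supported functions, which is why neither the regularity of $\partial G$ nor the connectivity of $G$ plays a role.

\section{Analytic content and area}\label{sec:area}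

The inequality $\lambda(G)\le\sqrt{|G|/\pi}$ is due to Ahlfors--Beurling and Alexander. We give the proof, because Theorem~\ref{thm:eq} needs its case of equality. We want a small function $\gamma$ with $\bar\partial\gamma=1$ on $G$, and the natural candidate is the convolution of the indicator function of $G$ with the fundamental solution $1/\pi z$ of $\bar\partial$.

\begin{lemma}\label{lem:AB}
Let $G$ be bounded, nonempty and open, let $\pi r^2=|G|$ with $r>0$, and let
\[
\gamma_G(z)=\frac1\pi\int_G\frac{dA(\zeta)}{z-\zeta},\qquad z\in\mathbb C .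
\]
Then $\gamma_G$ is continuous on $\mathbb C$, $|\gamma_G|\le r$ on $\mathbb C$, and $h_G=\bar z-\gamma_G$ belongs to $H^\infty(G)$. If $|\gamma_G(z_0)|=r$ for some $z_0\in\mathbb C$, then there is an open disk $D$ with $|G\setminus D|=|D\setminus G|=0$.
\end{lemma}

\begin{proof}
For $z$ in a bounded set, $1/z$ may be replaced by an integrable truncation, and the convolution of an $L^1$ function with a bounded function is continuous because translation is continuous in $L^1$. For $u\in C_c^\infty(G)$ the Cauchy--Pompeiu formula $u(\zeta)=-\frac1\pi\int\frac{\bar\partial u(z)}{z-\zeta}\,dA(z)$ and Fubini's theorem give $\int\gamma_G\,\bar\partial u=-\int u=\int\bar z\,\bar\partial u$. By Weyl's lemma the continuous function $h_G$ is analytic on $G$. It is bounded once $\gamma_G$ is.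

Fix $z$ and choose a real $\alpha$ with $|\gamma_G(z)|=e^{-i\alpha}\gamma_G(z)$. The set $G'=e^{i\alpha}(z-G)$ is congruent to $G$, and changing variables and taking real parts gives $\pi|\gamma_G(z)|=\int_{G'}\operatorname{Re}\frac1\zeta\,dA(\zeta)$. Among sets of given area this integral is largest for a superlevel set of the integrand, and these are disks: $\operatorname{Re}\frac1\zeta>\frac1{2r}$ means $|\zeta|^2<2r\operatorname{Re}\zeta$, that is, $\zeta\in D_r=\{|\zeta-r|<r\}$. Precisely, put $q(\zeta)=\operatorname{Re}\frac1\zeta-\frac1{2r}$. As $|G'|=|D_r|$,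
\begin{equation}\label{eq:bath}
\int_{D_r}\operatorname{Re}\frac1\zeta-\int_{G'}\operatorname{Re}\frac1\zeta=\int_{D_r}q-\int_{G'}q=\int_{D_r\setminus G'}q+\int_{G'\setminus D_r}(-q)\ge0,
\end{equation}
since $q>0$ on $D_r$ and $q\le0$ off $D_r\cup\{0\}$. In polar coordinates $\zeta=se^{i\theta}$ the disk $D_r$ is $\{0<s<2r\cos\theta,\ |\theta|<\pi/2\}$, so
\[
\int_{D_r}\operatorname{Re}\frac1\zeta=\int_{-\pi/2}^{\pi/2}\int_0^{2r\cos\theta}\frac{\cos\theta}{s}\,s\,ds\,d\theta=2r\int_{-\pi/2}^{\pi/2}\cos^2\theta\,d\theta=\pi r .
\]
Thus $|\gamma_G(z)|\le r$. If equality holds, both last integrals in \eqref{eq:bath} vanish; as $q\ne0$ off the circle $\partial D_r$, the sets $D_r\setminus G'$ and $G'\setminus D_r$ are null. Take for $D$ the disk $z-e^{-i\alpha}D_r$.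
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first inequality is Proposition~\ref{prop:content}. By Lemma~\ref{lem:AB}, $\lambda(G)^2\le\sup_G|\bar z-h_G|^2\le|G|/\pi$.
\end{proof}

The first bound \eqref{eq:first} alone gives $\|[T_z^*,T_z]\|\le\lambda(G)^2\le|G|/\pi$; the Hardy inequality supplies the factor $\frac12$.

\section{The cases of equality}\label{sec:eq}

Lemma~\ref{lem:AB} identifies an extremal set only up to null sets, so it cannot tell a disk from a disk with a slit. The operator can: removing a closed set $N$ from the disk removes test functions from \eqref{eq:dual}. The point is to show that equality forces $N$ to be invisible in the $W^{1,2}$ norm. We first collect what we need about such sets.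

\begin{lemma}\label{lem:cap}
Let $D$ be an open disk and $N\subset D$ relatively closed.
\begin{enumerate}
\item[(a)] If $N$ is finite, it has capacity zero.
\item[(b)] If $N$ has capacity zero, then $|N|=0$ and every $f\in A^2(D\setminus N)$ extends analytically to $D$.
\item[(c)] If $N$ contains a compact set $K$ that meets every circle $|z-p|=s$, $0<s\le R$, for some $p\in\mathbb C$ and $R>0$, then $N$ does not have capacity zero.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix a smooth $\beta:\mathbb R\to[0,1]$ with $\beta=0$ on $(-\infty,0]$ and $\beta=1$ on $[1,\infty)$, and let $C=\max|\beta'|$.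

(a) For $p\in D$ and large $n$ let $\chi_n(z)=\beta\bigl(\frac1n\log\frac1{n|z-p|}\bigr)$, $\chi_n(p)=1$. This function equals $1$ for $|z-p|\le e^{-n}/n$ and $0$ for $|z-p|\ge1/n$, so $\|\chi_n\|^2\le\pi/n^2$. On the annulus in between, $|\nabla\chi_n|\le C/(n|z-p|)$, and the ratio of the radii is $e^n$, so $\|\nabla\chi_n\|^2\le2\pi C^2n/n^2\to0$. For several points add these functions, whose supports are disjoint for large $n$.

(b) For compact $K\subset N$ we have $|K|\le\|\chi_n\|^2\to0$, and $N$ is a countable union of compact sets. So $|N|=0$ and $f\in L^2(D)$. Let $u\in C_c^\infty(D)$ and take $\chi_n$ for the compact set $K=N\cap\operatorname{supp}u$. Then $(1-\chi_n)u\in C_c^\infty(D\setminus N)$, so $\int f\,\bar\partial((1-\chi_n)u)=0$, that is,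
\[
\int f\,\bar\partial u=\int f\chi_n\,\bar\partial u+\int fu\,\bar\partial\chi_n .
\]
The right side is at most $\|f\|\bigl(\|\bar\partial u\|_\infty\|\chi_n\|+\|u\|_\infty\|\bar\partial\chi_n\|\bigr)\to0$. Weyl's lemma gives the extension.

(c) Let $\chi\in C_c^\infty(D)$, extended by zero, equal $1$ on $K$. On the circle $|z-p|=s$ there is a point where $\chi=1$ and a point where $|\chi|$ is at most its mean over the circle. Hence
\[
1\le\frac1{2\pi}\int_0^{2\pi}|\chi(p+se^{i\theta})|\,d\theta+R\int_0^{2\pi}|\nabla\chi(p+se^{i\theta})|\,d\theta .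
\]
Multiply by $s$, integrate over $0<s\le R$, and apply the Cauchy--Schwarz inequality on the disk of area $\pi R^2$:
\[
\frac{R^2}2\le\sqrt\pi\,R\,\Bigl(\frac{\|\chi\|}{2\pi}+R\,\|\nabla\chi\|\Bigr).
\]
So such $\chi$ cannot tend to $0$ in $W^{1,2}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:eq}]
\emph{Sufficiency.} If $G=D\setminus N$ with $N$ of capacity zero, then by Lemma~\ref{lem:cap}(b) restriction is a unitary map of $A^2(D)$ onto $A^2(G)$. It intertwines the two operators $T_z$, so the norm is $|D|/2\pi=|G|/2\pi$.

\emph{Necessity, step 1: $G$ is a disk minus a null set.} Assume $\|[T_z^*,T_z]\|=|G|/2\pi$. Proposition~\ref{prop:content} with $h=h_G$ gives $\sup_G|\gamma_G|\ge\sqrt{|G|/\pi}$. By Lemma~\ref{lem:AB}, the continuous function $|\gamma_G|$ attains the value $\sqrt{|G|/\pi}$ on the compact set $\overline G$, and $G$ agrees with an open disk $D$ up to a null set. The set $G\setminus\overline D$ is open and null, hence empty; so the open set $G$ lies in the interior $D$ of $\overline D$. Thus $G=D\setminus N$ with $N$ relatively closed and null. The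 hypothesis and the conclusion are invariant under $z\mapsto az+b$, so we assume $D=\mathbb D$; then $|G|=\pi$ and the norm is $\frac12$.

Put $w=1-|z|^2$. It is positive on $\mathbb D$ with $-\partial\bar\partial w=1$, so \eqref{eq:id} and \eqref{eq:dir} measure the exact loss in the Hardy inequality:
\begin{equation}\label{eq:defect}
\|\partial u\|^2-\int_{\mathbb D}\frac{|u|^2}w=\frac14\int_{\mathbb D}w^2\Bigl|\nabla\Bigl(\frac uw\Bigr)\Bigr|^2,\qquad u\in C_c^\infty(\mathbb D).
\end{equation}
No loss should mean that $u$ is a multiple of $w$. To exploit this we need the suprema over $f$ and over $u$ to be attained.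

\emph{Step 2: extremal functions exist.} Let $W=W_0^{1,2}(G)$ be the closure of $C_c^\infty(G)$ in $W^{1,2}(\mathbb C)$; its elements vanish almost everywhere off $G$. Inequality \eqref{eq:hardy} extends to $u\in W$: approximate $u$ in $W^{1,2}$ and almost everywhere by test functions and use Fatou's lemma on the left side. Since $w\le1$, it implies $\|u\|\le\|\partial u\|$, and \eqref{eq:dir} also extends to $W$. So $\|\partial u\|$ is equivalent to the $W^{1,2}$ norm on $W$, and $W$ is a Hilbert space with inner product $\langle\partial v,\partial u\rangle$. For $f\in L^2(G)$ the Riesz representation theorem gives a unique $v=Sf\in W$ with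
\[
\langle\partial v,\partial u\rangle=\int f\bar u\quad\text{for all }u\in W,\qquad\|\partial v\|\le\|f\| .
\]
This $v$ is the weak solution of the Dirichlet problem met in Section~\ref{sec:disk}. For $f\in A^2(G)$, formula \eqref{eq:dual} and the density of $C_c^\infty(G)$ in $W$ give
\[
E(f)=\|\partial Sf\|^2=\langle f,Sf\rangle .
\]
By Rellich's theorem, the inclusion $W_0^{1,2}(G)\subset L^2(G)$ is compact for every bounded open $G$; so $S$ is compact as an operator on $L^2(G)$. Take unit vectors $f_n\in A^2(G)$ with $E(f_n)\to\frac12$ and $f_n\to f$ weakly. Then $f\in A^2(G)$, $\|f\|\le1$, and $Sf_n\to Sf$ in norm, so $E(f)=\lim\langle f_n,Sf_n\rangle=\frac12$. Since $E(f)\le\frac12\|f\|^2$, we get $\|f\|=1$. Put $v=Sf$; then $\|\partial v\|^2=\frac12$.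

\emph{Step 3: $w\in W$.} We rerun the two bounds for this $f$. By the Cauchy--Schwarz inequality and \eqref{eq:hardy},
\begin{equation}\label{eq:chain}
E(f)^2=|\langle f,v\rangle|^2\le\int w|f|^2\int\frac{|v|^2}w\le\|\partial v\|^2\int w|f|^2=E(f)\int w|f|^2 .
\end{equation}
So $\int w|f|^2\ge\frac12$, while $\int|z|^2|f|^2\ge\frac12$ by \eqref{eq:first} with $h=0$. The two integrals add up to $\|f\|^2=1$, so both equal $\frac12$. Then \eqref{eq:chain} consists of equalities, and $\int|v|^2/w=\|\partial v\|^2$.

Choose $u_n\in C_c^\infty(G)$ with $u_n\to v$ in $W^{1,2}(\mathbb C)$. Inequality \eqref{eq:hardy} for $u_n-v$ shows that $u_n\to v$ in $L^2(\mathbb D,dA/w)$. Hence the left side of \eqref{eq:defect} for $u_n$ tends to $\|\partial v\|^2-\int|v|^2/w=0$. On a disk $B=\{|z|<t\}$, $t<1$, the function $w$ is bounded below and $1/w$ has bounded derivatives; so $\nabla(u_n/w)\to0$ in $L^2(B)$ by \eqref{eq:defect}, and also $\nabla(u_n/w)\to\nabla(v/w)$ in $L^2(B)$. Therefore $\nabla(v/w)=0$ on $\mathbb D$, and $v=cw$ almost everywhere on $\mathbb D$ for a constant $c$. As $v\ne0$,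 $c\ne0$. Replacing $u_n$ by $u_n/c$, we have $u_n\in C_c^\infty(G)$ with $u_n\to w$ in $W^{1,2}(\mathbb D)$.

\emph{Step 4: $N$ has capacity zero.} The functions $w-u_n$ are small in $W^{1,2}$ but equal the positive function $w$ near any compact part of $N$; it remains to cut them off and truncate. Let $K\subset N$ be compact and nonempty. Take $\theta\in C_c^\infty(\mathbb D)$ with $0\le\theta\le1$ and $\theta=1$ near $K$, let $\delta=\min_{\operatorname{supp}\theta}w>0$, and put $g_n=\theta\operatorname{Re}(w-u_n)/\delta\in C_c^\infty(\mathbb D)$. Then $g_n\to0$ in $W^{1,2}$. The support of $u_n$ is a compact subset of $G$, disjoint from $K$, so $g_n=w/\delta\ge1$ near $K$. With $\beta$ and $C$ as in the proof of Lemma~\ref{lem:cap}, the functions $\chi_n=\beta\circ g_n$ lie in $C_c^\infty(\mathbb D)$, take values in $[0,1]$, equal $1$ near $K$, and satisfy $|\chi_n|\le C|g_n|$ and $|\nabla\chi_n|\le C|\nabla g_n|$. So $\chi_n\to0$ in $W^{1,2}$. This proves the first statement.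

\emph{Finitely connected domains.} If $G$ is a disk minus a finite set, equality holds by Lemma~\ref{lem:cap}(a) and the first statement. Conversely, let $G$ be a finitely connected domain with equality, so $G=D\setminus N$ with $N$ of capacity zero. Let $p\in N$ and let $X$ be the component of the closed set $\widehat{\mathbb C}\setminus G$ that contains $p$; it is closed. Suppose $X$ contains a point $p'\ne p$. Choose $R>0$ so that $B=\{|z-p|\le R\}$ lies in $D$ and $p'\notin B$. A circle $|z-p|=s$ with $0<s\le R$ separates $p$ from $p'$ on the sphere, so the connected set $X$ meets it. Then $K=X\cap B$ is a compact subset of $D\setminus G=N$ that meets all these circles, contrary to Lemma~\ref{lem:cap}(c). Hence each point of $N$ is a component of $\widehat{\mathbb C}\setminus G$, and $N$ is finite.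
\end{proof}

\begin{example}
The slit disk $G=\mathbb D\setminus[0,1)$ has area $\pi$, and the only open disk that contains it and has the same area is $\mathbb D$. The segment $[0,\frac12]$ meets every circle $|z|=s$, $s\le\frac12$. By Lemma~\ref{lem:cap}(c) and Theorems~\ref{thm:main} and~\ref{thm:eq}, $\|[T_z^*,T_z]\|<\frac12$ on $A^2(G)$.
\end{example}

\section{Analytic symbols and subharmonic weights}\label{sec:weight}

A general symbol $\phi$ changes little: $\bar\partial\bar z=1$ becomes $\bar\partial\bar\phi=\overline{\phi'}$. The weight is more serious. The Hardy inequality now has to bound a weighted norm of $u$ by $\int|\partial u|^2e^\psi$. This integral is no longer a multiple of $\int|\nabla u|^2e^{\psi}$, and it does not split over real and imaginary parts. We absorb the weight into the function, replace the equality $\|\partial u\|=\|\bar\partial u\|$ behind \eqref{eq:dir} by an inequality that follows from subharmonicity, and apply Lemma~\ref{lem:hardy} to the modulus.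

\begin{lemma}\label{lem:whardy}
Let $G\subset\mathbb C$ be open, $\psi\in C^2(G)$ real and subharmonic, and $w\in C^2(G)$ positive. For every $u\in C_c^\infty(G)$,
\[
\int\frac{-\partial\bar\partial w}{w}\,|u|^2e^{\psi}\le\int|\partial u|^2e^{\psi}.
\]
\end{lemma}

\begin{proof}
Put $\Phi=e^{\psi/2}u\in C_c^2(G)$ and define
\[
L\Phi=\partial\Phi-\tfrac12(\partial\psi)\Phi,\qquad M\Phi=\bar\partial\Phi+\tfrac12(\bar\partial\psi)\Phi .
\]
Then $L\Phi=e^{\psi/2}\partial(e^{-\psi/2}\Phi)=e^{\psi/2}\partial u$, so the right side of the claim is $\|L\Phi\|^2$.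

\emph{Comparison of $L$ and $M$.} Since $\psi$ is real, $\overline{\bar\partial\psi}=\partial\psi$, and integration by parts gives $\langle L\Phi_1,\Phi_2\rangle=-\langle\Phi_1,M\Phi_2\rangle$ for $\Phi_1,\Phi_2\in C_c^1(G)$. Hence $\|L\Phi\|^2=-\langle ML\Phi,\Phi\rangle$ and $\|M\Phi\|^2=-\langle LM\Phi,\Phi\rangle$. Expanding,
\begin{align*}
LM\Phi&=\partial\bar\partial\Phi+\tfrac12\bar\partial\psi\,\partial\Phi-\tfrac12\partial\psi\,\bar\partial\Phi-\tfrac14|\partial\psi|^2\Phi+\tfrac12(\partial\bar\partial\psi)\Phi,\\
ML\Phi&=\partial\bar\partial\Phi+\tfrac12\bar\partial\psi\,\partial\Phi-\tfrac12\partial\psi\,\bar\partial\Phi-\tfrac14|\partial\psi|^2\Phi-\tfrac12(\partial\bar\partial\psi)\Phi,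
\end{align*}
so that
\begin{equation}\label{eq:LM}
\|L\Phi\|^2-\|M\Phi\|^2=\int(\partial\bar\partial\psi)|\Phi|^2\ge0 .
\end{equation}
This is the only use of subharmonicity.

\emph{Passing to the modulus.} In $\bar\Phi\,L\Phi+\Phi\,\overline{M\Phi}$ the terms $\mp\frac12(\partial\psi)|\Phi|^2$ cancel, leaving $\bar\Phi\,\partial\Phi+\Phi\,\partial\bar\Phi=\partial|\Phi|^2$. Thus $|\partial|\Phi|^2|\le|\Phi|\,(|L\Phi|+|M\Phi|)$. As $|\Phi|$ need not be differentiable, we use the real functions $\Phi_t=\sqrt{|\Phi|^2+t^2}-t\in C_c^1(G)$, $t>0$. They satisfy $0\le|\Phi|-\Phi_t\le t$ and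
\[
|\partial\Phi_t|=\frac{|\partial|\Phi|^2|}{2\sqrt{|\Phi|^2+t^2}}\le\frac{|L\Phi|+|M\Phi|}2,\qquad\text{so}\qquad|\partial\Phi_t|^2\le\frac{|L\Phi|^2+|M\Phi|^2}2 .
\]
Since $\Phi_t$ is real, $|\partial\Phi_t|^2=\frac14|\nabla\Phi_t|^2$. By \eqref{eq:id} and \eqref{eq:LM},
\[
\int\frac{-\partial\bar\partial w}w\,\Phi_t^2\le\|\partial\Phi_t\|^2\le\tfrac12\bigl(\|L\Phi\|^2+\|M\Phi\|^2\bigr)\le\|L\Phi\|^2 .
\]
As $t\to0$, $\Phi_t\to|\Phi|$ uniformly with supports in a fixed compact set, and $|\Phi|^2=|u|^2e^\psi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:weight}]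
Let $\langle\cdot,\cdot\rangle_\psi$ and $\|\cdot\|_\psi$ refer to $L^2_\psi=L^2(G,e^{-\psi}dA)$. The weight is bounded below on compact sets, so $A^2_\psi$ is closed in $L^2_\psi$ and $L^2_\psi\subset L^1_{\mathrm{loc}}(G)$. With $P_\psi$ the projection onto $A^2_\psi$ we have $T_\phi^*f=P_\psi(\bar\phi f)$, hence
\[
\langle[T_\phi^*,T_\phi]f,f\rangle_\psi=E(f):=\operatorname{dist}(\bar\phi f,A^2_\psi)^2\ge0,
\]
and it suffices to bound $E(f)/\|f\|_\psi^2$.

For $k\in L^2_\psi$ and $u\in C_c^\infty(G)$ we have $\langle k,e^\psi\partial u\rangle_\psi=\int k\,\bar\partial\bar u$, so the argument of Lemma~\ref{lem:dual} shows that the functions $e^\psi\partial u$ are dense in $(A^2_\psi)^\perp$. Moreover $\langle\bar\phi f,e^\psi\partial u\rangle_\psi=-\int\overline{\phi'}f\,\bar u$ and $\|e^\psi\partial u\|_\psi^2=\int|\partial u|^2e^\psi$. Therefore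
\begin{equation}\label{eq:wdual}
E(f)=\sup_{0\ne u\in C_c^\infty(G)}\frac{\bigl|\int\overline{\phi'}f\,\bar u\bigr|^2}{\int|\partial u|^2e^\psi}.
\end{equation}

Fix $h\in H^\infty(G)$ and $\varepsilon>0$, and put $\gamma=\bar\phi-h$, $\rho=\sup_G|\gamma|$, $w=\rho^2+\varepsilon-|\gamma|^2$. Since $hf\in A^2_\psi$, we have $E(f)\le\int|\gamma|^2|f|^2e^{-\psi}$. By \eqref{eq:harm}, $-\partial\bar\partial w=|\phi'|^2+|h'|^2\ge|\phi'|^2$, so the Cauchy--Schwarz inequality and Lemma~\ref{lem:whardy} give
\[
\Bigl|\int\overline{\phi'}f\,\bar u\Bigr|^2\le\int w|f|^2e^{-\psi}\int\frac{|\phi'|^2|u|^2}{w}e^\psi\le\int w|f|^2e^{-\psi}\int|\partial u|^2e^\psi .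
\]
By \eqref{eq:wdual}, $E(f)\le\int w|f|^2e^{-\psi}$. Adding the two bounds gives $2E(f)\le(\rho^2+\varepsilon)\|f\|_\psi^2$. Let $\varepsilon\to0$ and take the infimum over $h$.

Now let $G$ be connected; this is used only to know that $\phi$ is either constant or an open map. If $\phi$ is constant, then $\bar\phi\in H^\infty(G)$ and the distance is $0$. Otherwise $U=\phi(G)$ is bounded and open. With $h_U$ and $\gamma_U$ from Lemma~\ref{lem:AB}, $h_U\circ\phi\in H^\infty(G)$ and $|\bar\phi-h_U\circ\phi|=|\gamma_U\circ\phi|\le\sqrt{|U|/\pi}$. Sharpness follows from Section~\ref{sec:disk}.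
\end{proof}

\begin{example}
Subharmonicity cannot be dropped. Let $G=\mathbb D$, $\phi=z$ and $\psi=-\log(1+|z|^2)$, so that $\partial\bar\partial\psi=-(1+|z|^2)^{-2}<0$. For $g\in A^2_\psi$ the function $zg$ has mean zero on each circle $|z|=s$, and the weight is radial, so $\bar z\perp A^2_\psi$. With $t=|z|^2$,
\[
\frac{E(1)}{\|1\|_\psi^2}=\frac{\int_0^1t(1+t)\,dt}{\int_0^1(1+t)\,dt}=\frac{5/6}{3/2}=\frac59>\frac12,
\]
whereas $\frac12\operatorname{dist}_{L^\infty}(\bar z,H^\infty(\mathbb D))^2\le\frac12$.
\end{example}

\begin{thebibliography}{1}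

\bibitem{SP}
\emph{Selected Problems in Classical Function Theory},
\texttt{http://shell.cas.usf.edu/\~{}cbenetea/SPCFT.pdf}.

\end{thebibliography}
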